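# Radial limits of quasimeromorphic local homeomorphisms of the ball

## 1. Theorem A, Theorem B, and the uniform injectivity that links them

Write $B=B(0,1)$ for the unit ball and $S^{n-1}=S^{n-1}(0,1)$ for the unit sphere of $\mathbb R^n$, and $\overline{\mathbb R}^n=\mathbb R^n\cup\{\infty\}$.

**Theorem A.** If $n\ge 3$ and $f:B\to\overline{\mathbb R}^n$ is a quasimeromorphic local homeomorphism, then $\lim_{t\to1^-}f(tx)$ exists in $\overline{\mathbb R}^n$ for some $x\in S^{n-1}$; the set of such $x$ is dense in $S^{n-1}$.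

Let us read this word by word. For a domain $\Omega\subset\mathbb R^n$, $n\ge2$, a mapping $f:\Omega\to\mathbb R^n$ is *$K$-quasiregular* if $f\in W^{1,n}_{\rm loc}(\Omega,\mathbb R^n)$ and there is $1\le K<\infty$ with $\|Df(x)\|^n\le KJ_f(x)$ for almost every $x$, where $\|\cdot\|$ is the operator norm and $J_f$ the Jacobian determinant. It is *quasiregular* if it is $K$-quasiregular for some $K$. If the target is the sphere $\overline{\mathbb R}^n$ one says *($K$-)quasimeromorphic*. A *local homeomorphism* maps a neighbourhood of each point homeomorphically onto an open set; it need not be injective. The map has a *radial limit* at $x\in S^{n-1}$ if $\lim_{t\to1^-}f(tx)$ exists in $\overline{\mathbb R}^n$. So the theorem asks for very little, one good radius, but for every map of the class.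

Four results from the literature show how the hypotheses matter.

1. (Martio and Srebro) For each $n\ge3$ there are quasimeromorphic maps $B\to\overline{\mathbb R}^n$ without any radial limits. So "local homeomorphism" cannot be dropped.
2. (Martio and Srebro; Heinonen and Rickman) Bounded quasiregular maps of $B$ may fail to have radial limits on a set of Hausdorff dimension arbitrarily close to $n-1$; the Martio and Srebro example is a local homeomorphism. So one should not expect limits at all points.
3. If $n\ge3$ and $f:B\to\mathbb R^n$ is a quasiregular local homeomorphism, there is $x\in S^{n-1}$ at which the radial limit exists and lies in $\mathbb R^n$.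
4. (Barth and Rippon) For $n=2$ there is a locally univalent analytic function of the unit disc without any radial limits. So $n\ge3$ cannot be dropped.

The question of passing from $\mathbb R^n$ to $\overline{\mathbb R}^n$ in 3 comes from "Radial limits of quasiregular local homeomorphisms" (http://www.math.jyu.fi/research/pspdf/315.pdf).

**Conventions.** $B$ carries the hyperbolic metric $d$ with density $2/(1-|x|^2)$, and $B_h(x,r)$ are its open balls. For $v\in S^{n-1}$ and $r\ge 0$, $v_r$ is the point of the radius $[0,v)$ with $d(0,v_r)=r$. We identify $\overline{\mathbb R}^n$ with $S^n$ by stereographic projection; on $S^n$, $|a-b|$ is the chordal metric (diameter $2$), unless points of $\mathbb R^n$ are clearly compared in the Euclidean metric. "$K_1$-qc" means a $K_1$-quasiconformal embedding of a domain into $S^n$ in the sense of Väisälä, *Lectures on $n$-dimensional quasiconformal mappings*, cited as [V]; orientation may be reversed. Inverses of $K_1$-qc maps are $K_1$-qc, and an embedding that is locally $K_1$-qc is $K_1$-qc. We also cite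 [R] = Rickman, *Quasiregular mappings*, and [BH] = Bridson–Haefliger, *Metric spaces of non-positive curvature*.

A $K$-quasimeromorphic local homeomorphism is locally $K_1$-qc with $K_1=K^{n-1}$: away from poles its dilatations satisfy $K_O\le K$, $K_I\le K^{n-1}$; near a pole, which is isolated, postcompose with an inversion and use that points are removable.

**Definition.** For $n\ge2$, $K_1\ge1$, $\delta\in(0,1]$ let $\mathcal F=\mathcal F(n,K_1,\delta)$ be the set of local homeomorphisms $f:B\to S^n$ that are locally $K_1$-qc and injective on every ball $B_h(x,8\delta)$, $x\in B$.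

**Theorem B.** Let $n\ge2$. There are $\beta,\tau,\lambda>0$ depending only on $n,K_1,\delta$ such that for every $f\in\mathcal F$, every nonempty open $V\subset S^{n-1}$ and every $P\in S^n$ there is $E\subset V$ with $\dim_{\mathcal H}E\ge\lambda$ such that for each $v\in E$ there are $b_v\in S^n\setminus\{P\}$ and $C_v<\infty$ with
$$|f(x)-b_v|\le C_v(1-|x|)^\beta\quad\text{whenever } d(x,[0,v))\le\tau. \tag{1}$$

**Proposition C.** If $n\ge3$, every locally $K_1$-qc local homeomorphism $f:B\to S^n$ lies in $\mathcal F(n,K_1,\delta)$ for some $\delta=\delta(n,K_1)>0$.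

Theorem B and Proposition C give Theorem A: take $K_1=K^{n-1}$; every open $V\subset S^{n-1}$ contains points $v$ at which (1) gives $\lim_{t\to1}f(tv)=b_v$. They give more. For $n\ge3$, in every open cap and for every $P$, the set of $v$ with a limit $b_v\ne P$, attained at the rate $O((1-|x|)^\beta)$ in the tube $\{d(x,[0,v))\le\tau\}$, has dimension at least $\lambda$, with $\beta,\tau,\lambda$ depending only on $n$ and $K$. With $P=\infty$ this contains result 3. Note the division of labour: $n\ge3$ is needed only for Proposition C. For $n=2$, Theorem B shows that a function as in result 4 lies in no class $\mathcal F(2,1,\delta)$.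

## 2. A winding map and a wound-up half-space

**Example 1.** In $\mathbb R^3$ with cylindrical coordinates let $f(r,\varphi,z)=(r,7\varphi,z)$ on the ball $B((2,0,0),1)$, which misses the axis. Its singular values are $1,7,1$, so $\|Df\|^3=7^3=49J_f$: it is a $49$-quasiregular local homeomorphism. In the plane $z=0$ a point $(r,\varphi)$ is in the ball when $\cos\varphi>(r^2+3)/(4r)$; for $r=\sqrt3$ this is $|\varphi|<30^\circ$. So on the circle $r=\sqrt 3$ the image angle runs over $420^\circ$, and $f$ is not injective. It extends continuously to the closed ball, so all radial limits exist. "Local homeomorphism" is really weaker than "injective".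

**Example 2.** Let $n\ge2$ and use the half-space $\mathbb H=\{x_n>0\}$ instead of $B$; a Möbius map taking $\mathbb H$ to $B$ and the $x_n$-axis to a diameter through $0$ transfers everything. Write $x=e^s\omega$ with $\omega$ in the open upper hemisphere. Then $|dx|^2=e^{2s}(ds^2+|d\omega|^2)$, and the hyperbolic metric is $(ds^2+|d\omega|^2)/\omega_n^2$. Let $q(\omega)=(\omega_1,\dots,\omega_{n-1})/(1+\omega_n)$ be stereographic projection onto the unit ball of $\mathbb R^{n-1}$; it satisfies $|dq|=|d\omega|/(1+\omega_n)$. Put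
$$F(e^s\omega)=\big((2+q_1)\cos s,\ (2+q_1)\sin s,\ q_2,\dots,q_{n-1}\big).$$
Then $|dF|^2=(2+q_1)^2ds^2+|dq|^2$. Relative to the metric $ds^2+|d\omega|^2$, which is conformal to the Euclidean one, the singular values are $\ell=2+q_1\in(1,3)$ once and $\mu=1/(1+\omega_n)\in[\frac12,1)$ with multiplicity $n-1$. So $\|DF\|^n/|J_F|=(\ell/\mu)^{n-1}<6^{n-1}$: up to a reflection of the target, $F$ is a bounded quasiregular local homeomorphism. It winds $\mathbb H$ infinitely often around a solid torus (an annulus if $n=2$).

We have $F(x)=F(x')$ exactly when $q=q'$ and $s-s'\in2\pi\mathbb Z$. Since the hyperbolic metric is at least $|ds|$, distinct points with the same image are at hyperbolic distance $\ge2\pi$. So $F$ is injective on all hyperbolic balls of radius $\pi$, and (transferred to $B$) lies in $\mathcal F$ with $\delta=\pi/8$.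

On the axis $q=0$ and $F=(2\cos s,2\sin s,0,\dots,0)$ runs around a circle forever: there is no radial limit at the boundary points $0$ and $\infty$. At every other boundary point $F$ extends continuously.

## 3. Length and volume for injective maps, and the divergence for local homeomorphisms

If $f:B\to S^n$ is a $K_1$-qc *embedding*, radial limits exist for almost every direction, by a two-line argument. Let $L(x)$ be the norm of the derivative measured in the spherical metric of the target. The image has finite volume and is covered once, so $\int_BL^n\,dx\le K_1|S^n|<\infty$. In polar coordinates $\int_{1/2}^1L(tv)^nt^{n-1}dt<\infty$ for almost every $v$, and by Hölder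
$$\int_{1/2}^1L(tv)\,dt\le\Big(\int_{1/2}^1L(tv)^nt^{n-1}dt\Big)^{1/n}\Big(\int_{1/2}^1\frac{dt}t\Big)^{(n-1)/n}<\infty .$$
As $f$ is absolutely continuous on almost every radial segment, $f$ has finite length along almost every radius, hence a limit there.

For a local homeomorphism the argument stops at the first inequality: $\int_BJ$ counts the image with multiplicity. In Example 2 it is infinite, since infinitely many fundamental domains of $s\mapsto s+2\pi$ each contribute the volume of the torus. For a general $f\in\mathcal F$ the only information is that each ball $B_h(x,8\delta)$ contributes at most $|S^n|$, and $B_h(0,R)$ needs about $e^{(n-1)R}$ such balls.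

What replaces volume is a record of *where*, up to Möbius maps, $f$ is at the point $x$. Near $x$, $f$ is an embedding of a hyperbolic ball of fixed size, so some Möbius map $A_x$ of $S^n$ makes $A_xf$ look standard near $x$. The point $\Phi_f(x)=A_x^{-1}o$ of hyperbolic space $H^{n+1}$ is well defined once $f$ and three sample points are fixed. If $\Phi_f(x)$ goes to infinity along a radius, then $A_x^{-1}$ contracts almost all of the sphere, and $f$ should converge. Two difficulties remain: to find radii along which $\Phi_f$ escapes, many of them, and to stay away from the small part of the sphere that $A_x^{-1}$ does not contract. The proof solves the first by following straight segments in the image that cannot be lifted to the end (Sections 8 and 9), the second by counting (Section 10).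

## 4. Quasiconformal compactness, path lifting, hyperbolic geometry

We collect the textbook facts.

**Quasiconformal maps.**

* (V1) [V, §19] A family of $K_1$-qc maps of a domain, each omitting two points at chordal distance $\ge r$, with $r>0$ fixed, is equicontinuous. Consequently, if the values at three fixed points of the domain are pairwise $r$-separated for every member, the family is equicontinuous: remove two of the three points from the domain, apply the first statement, and vary the two points.
* (V2) [V, §§21, 37] A locally uniform limit of $K_1$-qc maps of a domain is constant or a $K_1$-qc embedding.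
* (V3) [V, §17] A qc embedding extends to an embedding over isolated boundary points of its domain. Hence a qc embedding $\mathbb R^n\to S^n$ omits exactly one point, since its extension $S^n\to S^n$ is an embedding and so onto. In particular there is no qc embedding $\mathbb R^n\to B$, and a qc embedding $\mathbb R^n\to\mathbb R^n$ is onto.

**Path lifting.** Let $f:M\to N$ be a local homeomorphism of manifolds. A *section* of $f$ over $U\subset N$ is a continuous $g:U\to M$ with $f\circ g=\mathrm{id}$. Over a domain it is an open embedding, and it is $K_1$-qc if $f$ is locally $K_1$-qc.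

* (L1) Lifts of paths with given initial point are unique; two sections over a connected set that agree at a point coincide.
* (L2) If $\alpha:[0,T]\to N$ has a lift $\tilde\alpha$ on $[0,\tau)$, $\tau\le T$, that does not extend to a lift on $[0,\tau]$, then $\tilde\alpha(t)$ leaves every compact subset of $M$ as $t\to\tau$. Indeed, suppose $\tilde\alpha(t_k)\to x$, $t_k\to\tau$. Then $f(x)=\alpha(\tau)$. Let $f$ map a neighbourhood $N_x$ of $x$ homeomorphically onto an open set $U$. For large $k$, $\tilde\alpha(t_k)\in N_x$ and $\alpha([t_k,\tau])\subset U$, and $(f|N_x)^{-1}\circ\alpha$ extends the lift to $\tau$.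
* (L3) Let $\alpha_u:[0,T]\to N$ be a continuous family of paths with continuously varying initial lifts. The set $\mathcal O$ of $(u,\tau)$ for which $\alpha_u|[0,\tau]$ lifts is open, and the endpoint of the lift depends continuously on $(u,\tau)\in\mathcal O$. Indeed, subdivide $[0,\tau_0]$ so that the lift of each piece of $\alpha_{u_0}$ lies in an open set on which $f$ is injective, and use the inverses of $f$ on these sets successively for nearby $(u,\tau)$. If the parameter space is compact and $\mathcal O$ is not everything, the minimum of $\tau$ over the compact complement of $\mathcal O$ is attained.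
* (L4) Let $f:M\to S^n$, $f(x_0)=w\in\mathbb R^n$, and let $\rho$ be the supremum of the radii $r$ for which $f$ has a section $g$ on $B(w,r)$ with $g(w)=x_0$. If $\rho<\infty$, there is $e$ with $|e-w|=\rho$ such that $g(w+t(e-w))$ leaves every compact subset of $M$ as $t\to1$. Indeed, by (L1) the sections for different $r$ fit together to one on $B(w,\rho)$. Consider $\alpha_u(\tau)=w+\tau u$, $u\in S^{n-1}$, $0\le\tau\le\rho+1$, with initial lift $x_0$. If all $\alpha_u$ lift up to every time $<\tau^*$, the endpoints of the lifts form a section over $B(w,\tau^*)$, continuous off $w$ by (L3) and equal to a local inverse of $f$ near $w$ by (L1). So not all paths lift on $[0,\rho+1]$. Let $\tau^*$ be the minimum in (L3), attained at $u$. Then $\tau^*\le\rho$. A section on a ball of radius $>\tau^*$ would lift $\alpha_u|[0,\tau^*]$, so $\tau^*=\rho$. Apply (L2) to $\alpha_u$ and put $e=w+\rho u$.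

**Hyperbolic geometry.**

* (H1) In $B$: $d(0,x)=\log\frac{1+|x|}{1-|x|}$, so $1-|x|=2/(e^{d(0,x)}+1)\ge e^{-d(0,x)}$. For $|x|\le\frac12$ the density is $\le 8/3$.
* (H2) If two unit speed rays have the same endpoint at infinity, the distance of their points at time $t$ is at most the distance of their origins: it is convex and bounded in $t$.
* (H3) With $(a|b)_q=\frac12(d(q,a)+d(q,b)-d(a,b))$, the distance from $q$ to the segment $[a,b]$ is at most $(a|b)_q+C$, $C$ absolute.
* (H4) (Morse lemma, [BH, III.H.1.7]) A quasigeodesic segment has Hausdorff distance at most $C$ from the geodesic with the same endpoints; $C$ depends only on the quasigeodesic constants.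
* (H5) In the half-space model with points $(w,h)$, $w\in\mathbb R^n$, $h>0$: $\cosh d=1+\frac{|w-w'|^2+(h-h')^2}{2hh'}$. So $d((w,h),(w',h))<1$ if $|w-w'|\le h$; and $d((w,h),(w',h'))\le D$ implies $|w-w'|\le C(D)h$. Also $d((w,h),(w,h'))=|\log(h/h')|$.
* (H6) If $v,w\in S^{n-1}$ have angle $\theta$, then $\cosh d(v_\sigma,w_t)=\cosh\sigma\cosh t-\sinh\sigma\sinh t\cos\theta$ and $\sinh\frac{d(v_r,w_r)}2=\sinh r\sin\frac\theta2$.

The following compactness statement is used twice.

**Lemma 1.** Let $M$ be $\mathbb R^n$ or $B$, covered by balls $U_0,U_1,\dots$ (Euclidean or hyperbolic), each $U_k$, $k\ge1$, meeting an earlier one. Let $F_j$ be maps into $S^n$, defined on open subsets of $M$, such that for each $k$, $F_j|U_k$ is defined and $K_1$-qc for $j\ge j(k)$. If for three fixed points of $U_0$ the values of all $F_j$, $j\ge j(0)$, are pairwise $r$-separated, $r>0$, then a subsequence converges locally uniformly on $M$ to a map that is a $K_1$-qc embedding on each $U_k$.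

*Proof.* By (V1) and Arzelà–Ascoli a subsequence converges locally uniformly on $U_0$; the limit takes three different values, so by (V2) it is an embedding. Suppose a subsequence converges to an embedding on an earlier ball meeting $U_k$. At three points of the overlap the limit values are distinct, so the values of $F_j$ there are uniformly separated for large $j$. By (V1) and (V2) a further subsequence converges on $U_k$ to a nonconstant map, hence to a $K_1$-qc embedding. Take a diagonal subsequence. $\square$

## 5. Caps, arcs and lifts: a local homeomorphism of $\mathbb R^n$ is injective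

We start towards Proposition C. Its limiting case is a statement on all of $\mathbb R^n$ (Lemma 3), and here $n\ge3$ enters. First an estimate on a single sphere.

**Lemma 2.** Let $n\ge3$. There is $b_n>0$ with the following property. Let $S\subset\mathbb R^n$ be a sphere of radius $t$, $a\ne w$ points of $S$, and $V\subset S$ either an open cap with $a\in V$, $w\in\partial V$, or $V=S\setminus\{w\}$. Let $\Gamma(V)$ be the family of circular arcs in $S$ from $a$ to $w$ that lie in $V$ except for the endpoint $w$. If $\varrho\ge0$ is Borel and $\int_\beta\varrho\,ds\ge1$ for all $\beta\in\Gamma(V)$, then $\int_S\varrho^n\,dS\ge b_n/t$.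

*Proof.* Stereographic projection from $w$ makes $S\setminus\{w\}$ isometric to $\mathbb R^{n-1}$ with the metric $\sigma|dy|$, $\sigma(y)=2t/(1+|y|^2)$. Let $p$ correspond to $a$. The set $V$ becomes an open half-space containing $p$, or all of $\mathbb R^{n-1}$. So for all $u$ in a closed hemisphere $H\subset S^{n-2}$ the ray $p+su$, $s\ge0$, lies in $V$ and is an arc of $\Gamma(V)$. Write
$$\varrho\sigma=\big(\varrho\,\sigma^{\frac{n-1}n}s^{\frac{n-2}n}\big)\big(\sigma^{\frac1n}s^{-\frac{n-2}n}\big)$$
and apply Hölder with exponents $n$ and $\frac n{n-1}$: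
$$1\le\Big(\int_0^\infty\varrho\,\sigma\,ds\Big)^n\le\int_0^\infty\varrho^n\sigma^{n-1}s^{n-2}\,ds\cdot I(u)^{n-1},\qquad I(u)=\int_0^\infty\sigma(p+su)^{\frac1{n-1}}s^{-\frac{n-2}{n-1}}ds.$$
We bound $I(u)$ independently of $p$. Since $|p+su|\ge|s-c|$ with $c=-p\cdot u$, we have $I(u)\le(2t)^{1/(n-1)}\int_{\mathbb R}\varphi(s-c)\psi(s)\,ds$ with $\varphi(s)=(1+s^2)^{-1/(n-1)}$ and $\psi(s)=|s|^{-(n-2)/(n-1)}$. Both functions are even and nonincreasing in $|s|$. If $|s-c|\ge|s|$, then $\varphi(s-c)\le\varphi(s)$; otherwise $\psi(s)\le\psi(s-c)$. So $\varphi(s-c)\psi(s)\le(\varphi\psi)(s)+(\varphi\psi)(s-c)$, and the integral is at most $2\int_{\mathbb R}\varphi\psi$. This is finite: $\varphi\psi$ decays with exponent $\frac n{n-1}>1$ at infinity, and its singularity at $0$ has exponent $\frac{n-2}{n-1}<1$. Hence $I(u)^{n-1}\le C_nt$ and $\int_0^\infty\varrho^n\sigma^{n-1}s^{n-2}ds\ge1/(C_nt)$. Integrate over $u\in H$; polar coordinates about $p$ give $\int_S\varrho^ndS\ge|H|/(C_nt)$. $\square$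

**Lemma 3 (Zorich-type).** Let $n\ge3$ and let $f:\mathbb R^n\to S^n$ be a locally $K_1$-qc local homeomorphism. Then $f$ is injective.

*Proof.* After postcomposing with a Möbius map, $f(0)=0$. Let $r\in(0,\infty]$ be the supremum of the radii for which $f$ has a section $g$ on $B(0,r)$ with $g(0)=0$. If $r=\infty$, then $g:\mathbb R^n\to\mathbb R^n$ is onto by (V3), so $f=g^{-1}$ is injective.

Let $r<\infty$. By (L4) there is $e$ with $|e|=r$ such that $\gamma(s)=g(se)\to\infty$ as $s\to1$. The point $e$ is an obstacle, and we shall see that it is the only one. For $0<t<r$ let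
$$S_t=S(e,t),\quad a_t=(1-t/r)e\in S_t,\quad x_t=\gamma(1-t/r),\quad f(x_t)=a_t,$$
and let $a_t^*$ be the antipode of $a_t$ on $S_t$. For $u$ in the sphere $S^{n-2}$ of unit tangent directions at $a_t$ let $\alpha_u:[0,\pi]\to S_t$ be the great semicircle from $a_t$ to $a_t^*$ in direction $u$, parametrized by angle. Call $t$ *good* if all $\alpha_u$ lift on $[0,\pi]$ from $x_t$, otherwise *bad*.

**Step 1: for a bad $t$, many arcs have lifts tending to $\infty$.** By (L3) there is a smallest $\theta\in(0,\pi]$ such that some $\alpha_u|[0,\theta]$ does not lift; fix such a $u$ and put $w_t=\alpha_u(\theta)$. By (L2) the lift of $\alpha_u|[0,\theta)$ tends to $\infty$. The lifts define a section $h$ over the open cap $V_t$ of angular radius $\theta$ about $a_t$ ($V_t=S_t\setminus\{a_t^*\}$ if $\theta=\pi$), continuous by (L3), and near $a_t$ because it agrees there with a local inverse of $f$.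

Let $\beta:[0,1]\to S_t$ be a path with $\beta(0)=a_t$, $\beta(1)=w_t$, $\beta([0,1))\subset V_t$. We claim $h\circ\beta(\tau)\to\infty$ as $\tau\to1$. Otherwise $h(\beta(\tau_k))\to x\in\mathbb R^n$ for some $\tau_k\to1$, and $f(x)=w_t$. Let $\psi$ be the local inverse of $f$ near $x$, restricted to a small open cap $U\subset S_t$ about $w_t$. For large $k$, $\psi(\beta(\tau_k))=h(\beta(\tau_k))$. The set $U\cap V_t$ is connected: if $\theta<\pi$, project stereographically from a point outside $\overline U\cup\overline{V_t}$ to get an intersection of two balls; if $\theta=\pi$, it is a punctured cap, and $\dim S_t\ge2$. By (L1), $\psi=h$ on $U\cap V_t$. So the lift of $\alpha_u|[0,\theta)$ converges to $x$, a contradiction.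

**Step 2: almost every $t$ is good.** The modulus of a path family is $M(\Gamma)=\inf\int\varrho^n$ over Borel $\varrho\ge0$ with $\int_\gamma\varrho\,ds\ge1$ for all locally rectifiable $\gamma\in\Gamma$; it is countably subadditive. Let $\Gamma_t=\Gamma(V_t)$ be the arcs of Lemma 2 with $a=a_t$, $w=w_t$; put $\Gamma=\bigcup_{t\text{ bad}}\Gamma_t$ and $\Gamma^-=\{\beta|[0,1):\beta\in\Gamma\}$, and let $\tilde\Gamma$ be the family of the lifts $h\circ\beta|[0,1)$. Then $f\tilde\Gamma=\Gamma^-$ and $M(\Gamma)=M(\Gamma^-)$.

By Step 1 all paths of $\tilde\Gamma$ tend to $\infty$. Those starting in $B(0,k)$ have modulus $\le\omega_{n-1}(\log(R/k))^{1-n}$ for all $R>k$, hence $0$; so $M(\tilde\Gamma)=0$. These paths lie in the domain $\mathbb R^n\setminus f^{-1}(\infty)$, where $f$, composed with a reflection if it reverses orientation, is quasiregular. Poletsky's inequality $M(f\tilde\Gamma)\le K_I(f)M(\tilde\Gamma)$ [R, II.8.1] gives $M(\Gamma)=0$.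

Given $\varepsilon>0$, let $\varrho$ be admissible for $\Gamma$ with $\int\varrho^n\le\varepsilon$, and put $\varphi(t)=\int_{S_t}\varrho^ndS$, a measurable function with $\int_0^r\varphi\,dt\le\varepsilon$. By Lemma 2 every bad $t$ satisfies $\varphi(t)\ge b_n/t\ge b_n/r$, and $\{t:\varphi(t)\ge b_n/r\}$ has measure $\le\varepsilon r/b_n$. Let $\varepsilon\to0$: the bad $t$ form a null set.

**Step 3: for a good $t$ the sphere $S_t$ lifts to a sphere $\Sigma_t$.** By (L3) the endpoint of the lift of $\alpha_u$ is continuous in $u\in S^{n-2}$. It lies in the discrete fibre over $a_t^*$, and $S^{n-2}$ is connected because $n\ge3$. So all lifts end at one point $x^*$. They define $h_t:S_t\to\mathbb R^n$ with $f\circ h_t=\mathrm{id}$, $h_t(a_t)=x_t$, $h_t(a_t^*)=x^*$. Continuity at $a_t^*$: by (L3) and compactness of $S^{n-2}$, for $\tau$ near $\pi$ all lifts at time $\tau$ lie in a given small neighbourhood of $x^*$. Continuity at $a_t$ follows likewise, and elsewhere it is (L3). So $h_t$ is an embedding and $\Sigma_t=h_t(S_t)$ is a topological sphere.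 Let $D_t$ and $D_t'$ be the bounded and the unbounded component of $\mathbb R^n\setminus\Sigma_t$; both have boundary $\Sigma_t$ (Jordan–Brouwer).

**Step 4: the bounded side of $\Sigma_t$ maps to the outside of $\overline B(e,t)$, and $0\in D_t$.** Let $x\in\Sigma_t$ and let $\psi:D\to N$ be a local inverse of $f$ at $x$ on a small ball $D$ about $f(x)\in S_t$. By (L1), $\psi=h_t$ on the connected set $S_t\cap D$. Hence $N\cap\Sigma_t=\psi(S_t\cap D)$, since a point $h_t(s)\in N$ has $s\in S_t\cap D$ and equals $\psi(s)$. So $N\setminus\Sigma_t$ has two components, $N^+$ mapped outside and $N^-$ mapped inside $\overline B(e,t)$. Since $x\in\partial D_t\cap\partial D_t'$, one of them lies in $D_t$, the other in $D_t'$. For nearby points of $\Sigma_t$ the sets $N^-$ intersect, so the choice is locally constant along $\Sigma_t$, hence constant, as $\Sigma_t$ is connected.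

To decide which, follow $\gamma$. As $|se-e|=(1-s)r$, we have $f(\gamma(s))=se\in S_t$ only for $s=1-t/r$, so $\gamma$ meets $\Sigma_t$ only at $x_t$. Since $\gamma(s)\to\infty$, $\gamma(s)\in D_t'$ for $s>1-t/r$. For such $s$ close to $1-t/r$, $se\in B(e,t)$, so $\gamma(s)\in N^-$ for $N$ at $x_t$. Hence $N^-\subset D_t'$ and $N^+\subset D_t$ along all of $\Sigma_t$. For $s<1-t/r$ close to $1-t/r$ we get $\gamma(s)\in N^+\subset D_t$, and as $\gamma([0,1-t/r))$ misses $\Sigma_t$, $0=\gamma(0)\in D_t$.

**Step 5: $f$ maps $D_t$ homeomorphically onto $S^n\setminus\overline B(e,t)$.** Glue $\overline B(e,t)$ to $\overline{D_t}=D_t\cup\Sigma_t$ along $h_t$. The result is a compact connected Hausdorff space. Map it to $S^n$ by $f$ on $\overline{D_t}$ and by the identity on $\overline B(e,t)$; the two agree on the glued points since $f\circ h_t=\mathrm{id}$. This is a local homeomorphism. Away from the glued points this is clear. Near a glued point, $N\cap\overline{D_t}=N^+\cup(N\cap\Sigma_t)$ is mapped homeomorphically onto $D\setminus B(e,t)$ and $D\cap\overline B(e,t)$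 identically onto itself, and the two inverses, continuous on these relatively closed subsets of $D$, agree on $D\cap S_t$. A local homeomorphism of a compact connected Hausdorff space to $S^n$ is a covering, and $S^n$ is simply connected, so the map is a homeomorphism. Restrict it to $D_t$.

**Step 6: conclusion.** Let $t\to0$ through good values. The inverses $S^n\setminus\overline B(e,t)\to D_t$ all send $0$ to $0$ (note $|e|=r>t$, $0\in D_t$, $f(0)=0$) and agree on common domains by (L1). Together they form a section $h:S^n\setminus\{e\}\to\mathbb R^n$, a qc embedding. By (V3) it omits exactly one point of $S^n$, and this is $\infty$. So $h$ is onto $\mathbb R^n$ and $f=h^{-1}$ is injective. $\square$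

## 6. Rescaling: uniform injectivity in hyperbolic balls

*Proof of Proposition C.* For a locally $K_1$-qc local homeomorphism $f:B\to S^n$ let $i_f(x)$ be the supremum of the $r$ for which $f$ is injective on $B_h(x,r)$. It is positive, and if it is finite at one point it is finite everywhere and $1$-Lipschitz; $f$ is injective on $B_h(x,i_f(x))$. It suffices to show $i_0:=\inf_{f,x}i_f(x)>0$, for then $\delta=\min\{1,i_0/8\}$ works (any value, say $\delta=1$, if $i_0=\infty$). Suppose $i_0=0$. After precomposing with isometries of $B$ there are $f_j$ with $i_{f_j}(0)\to0$.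

**Step 1: choose a point where $i_{f_j}$ is small but nearly constant around.** Let $y_j$ minimize $i_{f_j}(y)/(1-d(0,y))$ over $B_h(0,1)$. The minimum $m_j$ exists, as the quotient is continuous and tends to $\infty$ at the boundary; and $m_j\le i_{f_j}(0)\to0$. Put $\varepsilon_j=i_{f_j}(y_j)=m_j(1-d(0,y_j))$. If $d(y,y_j)\le\varepsilon_j/(2m_j)=(1-d(0,y_j))/2$, then $1-d(0,y)\ge(1-d(0,y_j))/2$ and $i_{f_j}(y)\ge m_j(1-d(0,y))\ge\varepsilon_j/2$.

**Step 2: rescale.** Let $T$ be an isometry of $B$ with $T(0)=y_j$ and
$$F_j(u)=f_j(T(\varepsilon_ju)),\qquad|u|\le R_j:=\frac1{6m_j}\to\infty.$$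
Here $\varepsilon_j|u|\le(1-d(0,y_j))/6\le\frac16$, so by (H1) $d(0,\varepsilon_ju)\le3\varepsilon_j|u|\le\varepsilon_j/(2m_j)$, and Step 1 gives $i_{f_j}(T(\varepsilon_ju))\ge\varepsilon_j/2$. If $|u|\le R_j-1$ and $v\in B(u,\frac18)$, the hyperbolic distance of $\varepsilon_jv$ and $\varepsilon_ju$ is at most $\frac83\cdot\frac{\varepsilon_j}8=\frac{\varepsilon_j}3<\frac{\varepsilon_j}2$. So $F_j$ is injective on $B(u,\frac18)$ for $|u|\le R_j-1$. On the other hand $B_h(0,2\varepsilon_j)\subset B(0,\varepsilon_j)$, because $\tanh\varepsilon_j<\varepsilon_j$, and $f_j$ is not injective on $B_h(y_j,2\varepsilon_j)$. So there are $u_j\ne v_j$ in $B(0,1)$ with $F_j(u_j)=F_j(v_j)$.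

**Step 3: pass to a limit on $\mathbb R^n$.** Postcompose with Möbius maps so that $F_j$ takes fixed distinct values at three fixed points of $B(0,\frac18)$. Choose points $u^0=0,u^1,u^2,\dots$ such that the balls $B(u^k,\frac18)$ cover $\mathbb R^n$ and each meets an earlier one. By Lemma 1 a subsequence converges locally uniformly on $\mathbb R^n$ to a locally $K_1$-qc local homeomorphism $F$, and $F$ is injective by Lemma 3. Pass to $u_j\to u$, $v_j\to v$. Then $F(u)=F(v)$, so $u=v$ and $|u_j-v_j|<\frac1{16}$ for large $j$. This contradicts the injectivity of $F_j$ on $B(u_j,\frac18)$. $\square$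

From now on $n\ge2$, and $\mathcal F=\mathcal F(n,K_1,\delta)$ is fixed. $C,c$ denote positive constants depending only on $n,K_1,\delta$; they may change from line to line.

## 7. The barycentre map into $H^{n+1}$

Let $\mathrm{M\ddot ob}$ be the full Möbius group of $S^n$. It acts by isometries on $H^{n+1}$, for which we use the ball model with centre $o$, or the half-space model with $o=(0,1)$. The stabilizer of $o$ is $O(n+1)$. If $d(o,Ao)\le C$, then $A$ is $\Lambda(C)$-bi-Lipschitz in the chordal metric, because such $A$ form a compact set. The class $\mathcal F$ is invariant under $f\mapsto A\circ f\circ T$, $A\in\mathrm{M\ddot ob}$, $T\in\mathrm{Isom}(B)$.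

**Definition.** For distinct $w_0,w_1,w_2\in S^n$ let $\mathrm{bar}(w_0,w_1,w_2)\in H^{n+1}$ be the incentre of the ideal triangle they span.

It is continuous and $\mathrm{M\ddot ob}$-equivariant, and by compactness $d(o,\mathrm{bar})\le C(c)$ if the points are pairwise $c$-separated. If $\mathrm{bar}=o$, the isometry of the plane of the triangle that permutes the vertices cyclically fixes $o$, so it is a rotation by $2\pi/3$: the triple is equilateral on a great circle, hence $\sqrt3$-separated. By similarity, if $w_0,w_1,w_2\in\mathbb R^n$ have mutual Euclidean distances comparable to $h$, then $\mathrm{bar}$ is at bounded distance from $(w_0,h)$.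

**Definition.** Fix distinct $p_0=0,p_1,p_2\in B_h(0,\delta)$ (depending only on $n,\delta$), and for each $x\in B$ an isometry $T_x$ of $B$ with $T_x0=x$, $T_0=\mathrm{id}$. For $f\in\mathcal F$ put
$$\Phi_f(x)=\mathrm{bar}\big(f(T_xp_0),f(T_xp_1),f(T_xp_2)\big),\qquad\mathcal F_0=\{f\in\mathcal F:\Phi_f(0)=o\}.$$
Choose $A_x=A_{f,x}\in\mathrm{M\ddot ob}$ with $A_x\Phi_f(x)=o$; it is unique up to left multiplication by $O(n+1)$.

Then $\Phi_{Af}=A\Phi_f$, and $A_xfT_x\in\mathcal F_0$: every map of $\mathcal F$, seen from any point, is a map of $\mathcal F_0$ up to a Möbius map.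

**Example 3.** For $f=\mathrm{id}$ the points $T_xp_i$ have mutual Euclidean distances comparable to $1-|x|$, so $\Phi_f(x)$ is at bounded distance from $(x,1-|x|)$: along a radius it runs to infinity towards the radial limit. In Example 2, $F(e^tx)$ is $F(x)$ rotated by the angle $t$ in the first two coordinates. So along the axis (choosing the $T_x$ there as dilations of one of them) $\Phi_F$ moves on the orbit of a compact group and stays bounded; there is no radial limit. Near a boundary point $\xi\ne0,\infty$, $F$ is bi-Lipschitz up to the boundary, so $\Phi_F$ at $(\xi,h)$ is at bounded distance from $(F(\xi),h)$.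

**Lemma 4.** $\mathcal F_0$ is compact for locally uniform convergence, and $f\mapsto\Phi_f(x)$ is continuous on $\mathcal F$ for fixed $x$.

*Proof.* The second statement is clear. Let $f_j\in\mathcal F_0$. The values at $p_0,p_1,p_2$ are $\sqrt3$-separated. Cover $B$ by countably many balls $B_h(x_i,8\delta)$ with $x_0=0$, each meeting an earlier one. By Lemma 1 a subsequence converges locally uniformly to a local homeomorphism $f$ of $B$. On each ball $B_h(x,8\delta)$, $f$ is a nonconstant locally uniform limit of $K_1$-qc maps, hence a $K_1$-qc embedding by (V2). So $f\in\mathcal F$, and $\Phi_f(0)=o$ by continuity. $\square$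

**Lemma 5.** For $\omega>0$, $\Lambda\ge0$ there is $m(\omega,\Lambda)>0$ such that for $g\in\mathcal F_0$, $c\in\overline B_h(0,\Lambda)$ and $s,s'\in\overline B_h(c,4\delta)$ with $d(s,s')\ge\omega$ we have $|g(s)-g(s')|\ge m(\omega,\Lambda)$. Consequently, if $\omega\le\delta$ and $d(0,s)\le2\delta$, the open chordal ball $B(g(s),m(\omega,2\delta))$ lies in $g(B_h(s,\omega))$.

*Proof.* The tuples $(g,c,s,s')$ form a compact set, on which $|g(s)-g(s')|$ is continuous, and positive because $g$ is injective on $B_h(c,8\delta)$. For the second part take $c=s$: the chordal ball is connected, meets the open set $g(B_h(s,\omega))$, and misses its boundary $g(\partial B_h(s,\omega))$. $\square$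

**Lemma 6.** If $d(x,y)\le2\delta$ and $T$ is an isometry of $B$ with $T0=y$, then $d(\Phi_f(x),\mathrm{bar}(f(Tp_0),f(Tp_1),f(Tp_2)))\le C$. Consequently
$$d(\Phi_f(x),\Phi_f(y))\le C\,d(x,y)+C\quad\text{for all }x,y\in B. \tag{2}$$

*Proof.* The points $T_x^{-1}Tp_i$ lie in $B_h(0,3\delta)$ and have the mutual distances of the $p_i$. By Lemma 5 (with $c=0$) their images under $A_xfT_x\in\mathcal F_0$ are $c$-separated, so the bar of these images is within $C$ of $o$. It equals $A_x\,\mathrm{bar}(f(Tp_i))$; apply $A_x^{-1}$. For (2) take $T=T_y$ and chain. $\square$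

The last lemma of this section says how an escaping $\Phi_f$ forces $f$ to converge.

**Lemma 7.** Let $A\in\mathrm{M\ddot ob}$ and $D=d(o,A^{-1}o)$. Let $N$ be the endpoint of the ray from $o$ through $Ao$ and $a^+$ the endpoint of the ray from $o$ through $A^{-1}o$ (if $D=0$: $N$ arbitrary, $a^+=A^{-1}(-N)$). If $|w-N|\ge\eta$, $0<\eta\le1$, then $|A^{-1}w-a^+|\le4e^{-D}/\eta$.

*Proof.* If $D=0$ the bound is trivial, as $4/\eta\ge2$. Let $D>0$ and let $t_A$ be the translation along the geodesic through $o$ and $Ao$ with $t_A(Ao)=o$; it has repelling point $N$ and attracting point $-N$. The map $Q=A^{-1}t_A^{-1}$ fixes $o$, so $Q\in O(n+1)$. Since $A^{-1}o=Q\,t_Ao$ and $t_Ao$ lies on the ray to $-N$, $a^+=Q(-N)$. As $Q$ is a chordal isometry, we must bound $|t_Aw-(-N)|$. Rotate so that $N=\infty$, $-N=0$. Then $t_Aw=e^{-D}w$; the condition $|w-\infty|=2/\sqrt{1+|w|_{\rm Eucl}^2}\ge\eta$ gives $|w|_{\rm Eucl}\le2/\eta$; and the chordal distance of $t_Aw$ to $0$ is at most $2e^{-D}\cdot2/\eta$. $\square$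

With $A=A_x$ and $g=A_xfT_x$ we have $f(T_xu)=A_x^{-1}g(u)$ and $A_x^{-1}o=\Phi_f(x)$. So if $D=d(o,\Phi_f(x))$ is large, $f$ is close to $a^+$ at all points $T_xu$ where $g(u)$ stays away from $N$. Where $g(u)$ is near the pole $N$ the lemma says nothing; this is the second difficulty announced in Section 3.

## 8. Trajectories of ends

We now construct paths in $B$ along which $\Phi_f$ escapes at a definite speed: lifts of straight segments that cannot be lifted to the end.

Let $f\in\mathcal F$, $y\in B$, $f(y)\ne\infty$. Let $\rho=\rho_f(y)$ be the supremum of the $r$ such that $f$ has a section $g$ on the Euclidean ball $B(f(y),r)$ with $g(f(y))=y$. Such a section is a $K_1$-qc embedding into $B$, so $\rho<\infty$ by (V3). By (L4) there is $e\in\partial B(f(y),\rho)$ such that $g(f(y)+t(e-f(y)))$ leaves every compact subset of $B$ as $t\to1$.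

**Definition.** Such an $e$ is an *end* for $y$. Its *trajectory* is $y_s=g\big(e+e^{-s}(f(y)-e)\big)$, $s\ge0$.

Since $B(f(y_s),\rho e^{-s})\subset B(f(y),\rho)$, and since the radial lift from $y_s$ towards $e$ does not reach $e$, we have
$$\rho_f(y_s)=\rho e^{-s}=|f(y_s)-e|, \tag{3}$$
and $e$ is an end for $y_s$, whose trajectory is the tail of the old one.

**Example 4.** For $f=\mathrm{id}$ and $y\ne0$: $\rho=1-|y|$, the end is $e=y/|y|$, and $y_s=e-e^{-s}(e-y)$ runs along the radius to $e$.

**Lemma 8.** There is $c_1\in(0,1)$ depending on $n,K_1,\delta$ such that, if a section $g$ with $g(f(y))=y$ exists on $B(f(y),r)$, then $|w-f(y)|\le c_1r$ implies $d(g(w),y)<\delta$. For $\theta<1$, $|w-f(y)|\le\theta r$ implies $d(g(w),y)\le C(\theta)$.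

*Proof.* The maps $u\mapsto T_y^{-1}g(f(y)+ru)$ of $B(0,1)$ into $B$ are $K_1$-qc, fix $0$, and omit $\infty$ and a fixed point of $S^{n-1}$. So they are equicontinuous by (V1), which gives $c_1$. For the second part apply the first successively at points of the segment $[f(y),w]$, with balls of radius $(1-\theta)r$ and steps of length at most $c_1(1-\theta)r$. $\square$

The point $\infty$ is distinguished in these definitions, and we need that it is not too close to $f(y)$ in the normalized picture.

**Definition.** For $0<\eta\le1$, $y\in B$ is *$\eta$-good* if $f(y)\ne\infty$ and $|A_yf(y)-A_y\infty|\ge\eta$.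

For instance, suppose $f(y_0)=\infty$ and let $g=A_yfT_y\in\mathcal F_0$. Then $A_y\infty=g(T_y^{-1}y_0)$ and $A_yf(y)=g(0)$; by equicontinuity of the compact family $\mathcal F_0$ these are close if $d(y,y_0)$ is small, so points too near a pole are not good.

**Lemma 9.** Let $y$ be $\eta$-good, $e$ an end for $y$, $\rho=\rho_f(y)$. There is $C=C(\eta)$ (depending also on $n,K_1,\delta$) with

(i) $d(\Phi_f(y),(f(y),\rho))\le C$;

(ii) $d(\Phi_f(y_s),(e,\rho e^{-s}))\le C$ for $s\ge0$;

(iii) $C^{-1}|s-s'|-C\le d(y_s,y_{s'})\le C|s-s'|+C$.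

Moreover $y_s$ converges to some $z\in S^{n-1}$ (the *landing point*), and $\{y_s:s\ge0\}$ has Hausdorff distance $\le C$ from the ray $[y,z)$.

*Proof.*

**Step 1: proof of (i).** Similarities of $\mathbb R^n$ fix $\infty$ and act as isometries of $H^{n+1}$ compatibly with all notions involved, so let $f(y)=0$, $\rho=1$; write $[t]=te$. Let $A=A_y$, $g=AfT_y\in\mathcal F_0$, $\pi=A\infty$, $a=A[0]=g(0)$. Let $\ell(t)$, $0\le t<1$, be the lift of $t\mapsto[t]$ from $y$, and $t_1$ the first parameter with $d(\ell(t_1),y)=\delta$; it exists since $\ell$ leaves compact sets, and $t_1\ge c_1$ by Lemma 8. Put $s_1=T_y^{-1}\ell(t_1)$ and $a_1=A[t_1]=g(s_1)$, so $d(0,s_1)=\delta$. With $\kappa=\frac12\min\{m(\delta,0),m(\delta,2\delta)\}$, Lemma 5 gives $|a-a_1|\ge2\kappa$ and $\overline B(a_1,\kappa)\subset g(B_h(s_1,\delta))$.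

Some $t'\in(t_1,1)$ has $|A[t']-a_1|=\kappa$. Otherwise $A[t]\in\overline B(a_1,\kappa)$ for all $t\in[t_1,1)$, and by uniqueness of lifts $T_y^{-1}\ell(t)$ stays in the compact set $(g|B_h(s_1,\delta))^{-1}(\overline B(a_1,\kappa))$, a contradiction. Let $a'=A[t']$. Then $a,a_1,a'$ are pairwise $\kappa$-separated, so $\mathrm{bar}(a,a_1,a')$ is within $C$ of $o$. Applying $A^{-1}$, $\Phi_f(y)=A^{-1}o$ is within $C$ of $\mathrm{bar}([0],[t_1],[t'])$.

It remains to see that $0,t_1,t'$ are separated on the unit scale. By invariance of the cross ratio of $[0],[t_1],[t'],\infty$,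
$$\frac{t'}{t'-t_1}=\frac{|a-a'|\,|a_1-\pi|}{|a'-a_1|\,|a-\pi|}\le\frac4{\kappa\eta};$$
goodness of $y$ is used here. So $t'-t_1\ge\kappa\eta c_1/4$, and $c_1\le t_1<t'<1$. Hence $\mathrm{bar}([0],[t_1],[t'])$ is within $C(\eta)$ of $(0,1)$.

**Step 2: all $y_s$ are $\eta'$-good with $\eta'=\eta'(\eta)>0$.** Let $C$ bound $d(\Phi_f(x),\Phi_f(x'))$ for $d(x,x')\le2\delta$ (Lemma 6), and let $\Lambda\ge1$ be a bi-Lipschitz constant for all $A\in\mathrm{M\ddot ob}$ with $d(o,Ao)\le C$. Put $\eta'=\frac12\min\{m(\delta,0),m(\delta,2\delta),\eta/\Lambda\}$. Let $s>0$ and suppose $|a-\pi|<\eta'$, where now $A=A_{y_s}$, $a=Af(y_s)$, $\pi=A\infty$.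

Let $a_1$ be the $A$-image of the first point beyond $f(y_s)$ on $[f(y_s),e)$ whose lift has distance $\delta$ from $y_s$. Then $|a-a_1|\ge m(\delta,0)>\eta'$. The line through $f(y),f(y_s),e$ is mapped by $A$ to a circle. Of its two arcs between $a$ and $\pi$, one contains $a_1$, the other is the image of the ray from $f(y_s)$ through $f(y)$ to $\infty$. On an arc not exceeding a semicircle every point is within the chord length of both endpoints. So the arc containing $a_1$ exceeds a semicircle, and the other does not. Hence $A([f(y_s),f(y)])$ lies within $|a-\pi|<\eta'$ of $a$, and by Lemma 5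
$$A([f(y_s),f(y)])\subset B(a,\eta')\subset(AfT_{y_s})(B_h(0,\delta)).$$
The lift of $[f(y_s),f(y)]$ from $y_s$ is the trajectory run backwards and ends at $y$. By uniqueness of lifts it stays in $B_h(y_s,\delta)$, so $d(y,y_s)<\delta$. Also $|Af(y)-\pi|<\eta'$. Since $d(o,A_yA^{-1}o)=d(\Phi_f(y),\Phi_f(y_s))\le C$, $A_yA^{-1}$ is $\Lambda$-bi-Lipschitz, and $|A_yf(y)-A_y\infty|\le\Lambda\eta'<\eta$. This contradicts the goodness of $y$.

**Step 3: (ii) and (iii).** Apply (i) to $y_s$ with $\eta'$: $\Phi_f(y_s)$ is within $C$ of $(f(y_s),\rho e^{-s})$, which by (3) and (H5) is within $1$ of $(e,\rho e^{-s})$. This is (ii). Lower bound in (iii): $|s-s'|=d((e,\rho e^{-s}),(e,\rho e^{-s'}))\le d(\Phi_f(y_s),\Phi_f(y_{s'}))+2C\le C\,d(y_s,y_{s'})+C$, by (ii) and (2). Upper bound: if $s\le s'$ and $1-e^{-(s'-s)}\le c_1$, then $|f(y_{s'})-f(y_s)|\le c_1\rho_f(y_s)$ and Lemma 8 at $y_s$ gives $d(y_s,y_{s'})<\delta$; chain.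

**Step 4: landing.** By (iii), $s\mapsto y_s$ is a continuous quasigeodesic ray. By (H4), $\{y_s:s\le k\}$ and $L_k=[y,y_k]$ have Hausdorff distance $\le C$ for each $k$. A subsequence of $L_k$ converges locally uniformly to a ray $[y,z)$. Each $y_s$ is within $C$ of $L_k$, $k\ge s$, at points in a compact set, hence within $C$ of $[y,z)$. Each $q\in[y,z)$ is a limit of points $q_k\in L_k$ within $C$ of some $y_{s_k}$, with $s_k$ bounded by (iii), so $q$ is within $C$ of the trajectory. As $d(y,y_s)\to\infty$, $y_s\to z$. $\square$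

So, in the half-space model, $\Phi_f$ runs down a vertical line along a trajectory, directly away from $\infty$, while the trajectory itself stays near a hyperbolic ray of $B$.

## 9. An end landing away from a prescribed point

In the construction of Section 10 we must move *forward* in $B$, away from the origin. So we need a trajectory that does not land near a given $\zeta\in S^{n-1}$. If all trajectories of a map landed at one point, the map would have to be the inverse of something defined on a once-punctured space; this is impossible inside the ball.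

**Lemma 10.** There is $J=J(n,K_1,\delta)\ge1$ such that for all $f\in\mathcal F_0$, $\zeta\in S^{n-1}$ there are a $1/J$-good $y\in B_h(0,J)$ and an end for $y$ with landing point $z$, $|z-\zeta|\ge1/J$.

*Proof.* Otherwise for each $j$ there are $f_j\in\mathcal F_0$, $\zeta_j\in S^{n-1}$ such that for every $y\in B_h(0,j)$ that is $1/j$-good for $f_j$ all landing points are within $1/j$ of $\zeta_j$. Pass to subsequences: $f_j\to f\in\mathcal F_0$ (Lemma 4), $\zeta_j\to\zeta$. Let $X=B\setminus f^{-1}(\infty)$, a connected nonempty open set, since $f^{-1}(\infty)$ is closed and discrete.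

**Step 1: each $y\in X$ has uniform data for large $j$.** Fix $y\in X$. We have $f_j(y)\to f(y)\ne\infty$ and $\Phi_{f_j}(y)\to\Phi_f(y)$. The quantity $|Aa-Ab|$ with $Aq=o$ depends continuously on $(a,b,q)\in S^n\times S^n\times H^{n+1}$. So there is $\eta(y)>0$ such that $y$ is $\eta(y)$-good for all $f_j$, $j\ge j_0(y)$, and Lemma 9 applies with constants depending on $y$ but not on $j$. By Lemma 9(i), $(f_j(y),\rho_{f_j}(y))$ stays at bounded distance from the convergent sequence $\Phi_{f_j}(y)$, so $\rho_{f_j}(y)\in[1/C_y,C_y]$. Let $e_j(y)$ be an end for $y$ with respect to $f_j$ and $z_j(y)$ its landing point. For large $j$, $|z_j(y)-\zeta_j|<1/j$, so $z_j(y)\to\zeta$.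

**Step 2: $|e_j(y)-e_j(y')|\to0$ for $y,y'\in X$.** Fix $T>0$. By (H2), $\zeta_T$ is within $d(0,y)$ of $[y,\zeta)$ and within $d(0,y')$ of $[y',\zeta)$. The rays $[y,z_j(y))$, $[y',z_j(y'))$ converge locally uniformly to these. So for $j\ge j(T)$, $\zeta_T$ is within $d(0,y)+1$, resp. $d(0,y')+1$, of them, hence within some $D_0=D_0(y,y')$ of points $y_s$, $y'_{s'}$ of the two trajectories for $f_j$. By (2) and Lemma 9(ii) the points $(e_j(y),\rho_{f_j}(y)e^{-s})$ and $(e_j(y'),\rho_{f_j}(y')e^{-s'})$ have hyperbolic distance at most $D_1(y,y')$. By (H5), $|e_j(y)-e_j(y')|\le C(y,y')e^{-s}$. As $d(y,y_s)\ge T-d(0,y)-D_0$, Lemma 9(iii) gives $s\ge cT-C$ with constants depending on $y,y'$ only. Let $T\to\infty$.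

Since $|e_j(y)-f_j(y)|=\rho_{f_j}(y)\le C_y$, $e_j(y)$ is bounded for fixed $y$. After passing to a subsequence there is $e\in\mathbb R^n$ with $e_j(y)\to e$ for *every* $y\in X$. Then $\rho_{f_j}(y)\to|f(y)-e|$, and $f(y)\ne e$ since $\rho_{f_j}(y)\ge1/C_y$.

**Step 3: for every $y\in X$, $f$ has a section $g$ on $B(f(y),|f(y)-e|)$ with $g(f(y))=y$.** Let $r<|f(y)-e|$. For large $j$ the sections $g_j$ of $f_j$ through $y$ are defined on $B(f(y),r)\subset B(f_j(y),\theta\rho_{f_j}(y))$ with a fixed $\theta<1$. They map into a fixed compact subset of $B$ by Lemma 8 and are equicontinuous by (V1). A locally uniform limit $g$ of a subsequence satisfies $f\circ g=\mathrm{id}$, and $g(f(y))=y$ because $g_j(f_j(y))=y$ and $f_j(y)\to f(y)$. By (L1) these sections fit together as $r\uparrow|f(y)-e|$.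

**Step 4: $f:X\to\mathbb R^n\setminus\{e\}$ is a covering map.** For $w_0\in\mathbb R^n\setminus\{e\}$ let $W=B(w_0,|w_0-e|/4)$. If $y\in X$ and $f(y)\in W$, then $|f(y)-e|\ge\frac34|w_0-e|$ while points of $W$ are within $\frac12|w_0-e|$ of $f(y)$. So $W\subset B(f(y),|f(y)-e|)$ and there is a section over $W$ through $y$, with image in $X$. Such sections have open images, and images of two sections are equal or disjoint, so $W$ is evenly covered. If $W$ meets $f(X)$, then $W\subset f(X)$; so $f(X)$ is open and closed in the connected set $\mathbb R^n\setminus\{e\}$, hence equal to it.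

**Step 5: contradiction.** If $n\ge3$, $\mathbb R^n\setminus\{e\}$ is simply connected, so $f|X$ is a homeomorphism. Its inverse is a qc embedding $\mathbb R^n\setminus\{e\}\to B$, which by (V3) extends to an embedding $S^n\to S^n$, necessarily onto, but with image in $\overline B$: impossible. If $n=2$, lift the universal covering $u\mapsto e+\exp u$ of $\mathbb R^2\setminus\{e\}$ through $f|X$ to $h:\mathbb R^2\to X\subset B$. Then $h$ is a locally $K_1$-qc local homeomorphism, so $h$, or $h$ precomposed with a reflection, is a bounded nonconstant quasiregular map of $\mathbb R^2$, contradicting Liouville's theorem. $\square$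

For $P\in S^n$ let $b_P$ be the Busemann function of $H^{n+1}$ with $b_P(o)=0$: $b_P(q)=\lim_{t\to\infty}(d(q,p_t)-t)$, where $p_t$ is the point at distance $t$ from $o$ on the ray from $o$ to $P$. It is $1$-Lipschitz, and since $t\mapsto d(q,p_t)-t$ is nonincreasing,
$$d(q,p_t)\ge d(o,p_t)+b_P(q)\qquad(t\ge0). \tag{4}$$

**Lemma 11.** There is $c_*=c_*(n,K_1,\delta)\ge1$ such that for all $f\in\mathcal F_0$, $P\in S^n$, $\zeta\in S^{n-1}$, $G\ge1$ there is $y'\in B$ with

(a) $d(0,y')\le c_*G$;

(b) $b_P(\Phi_f(y'))\ge G-c_*$;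

(c) $d(y',\zeta_t)\ge d(0,y')+t-c_*$ for all $t\ge0$.

In words: one can walk a distance of order $G$, away from $\zeta$, so that the image position moves away from $P$ by $G$.

*Proof.* Replacing $f$ by $\psi f$, $\psi\in O(n+1)$, we may take $P=\infty$, so that $b_P(w,h)=-\log h$. Take $y,e,z$ from Lemma 10 and $y'=y_G$ on the trajectory of $e$. The constants of Lemma 9 with $\eta=1/J$ depend only on $n,K_1,\delta$.

(a) $d(0,y')\le d(0,y)+d(y,y_G)\le J+CG+C$.

(b) By Lemma 9(i),(ii), $b_P(\Phi_f(y))$ and $b_P(\Phi_f(y_G))$ are within $C$ of $-\log\rho$ and $-\log\rho+G$. So $b_P(\Phi_f(y_G))\ge b_P(\Phi_f(y))+G-C$, and $|b_P(\Phi_f(y))|\le d(o,\Phi_f(y))\le C$ by (2), since $\Phi_f(0)=o$ and $d(0,y)\le J$.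

(c) $y'$ is within $C$ of $[y,z)$, hence by (H2) within $C$ of a point $z_\sigma$ of $[0,z)$. The angle $\phi$ between $z$ and $\zeta$ satisfies $1-\cos\phi=|z-\zeta|^2/2\ge c$, so by (H6)
$$\cosh d(z_\sigma,\zeta_t)=\cosh\sigma\cosh t-\sinh\sigma\sinh t\cos\phi\ge\min\{1,1-\cos\phi\}\cosh\sigma\cosh t\ge c\,e^{\sigma+t}.$$
Hence $d(y',\zeta_t)\ge\sigma+t-C\ge d(0,y')+t-C$. $\square$

## 10. The branching step: two children, a gain of one, no poles

For $v,w\in S^{n-1}$, (H6) gives
$$\sinh\tfrac{d(v_{r'},w_{r'})}2\le e^{-(r-r')}\sinh\tfrac{d(v_r,w_r)}2\quad(r'\le r), \tag{5}$$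
$$\sinh\tfrac{d(v_{r'},w_{r'})}2\le2e^{r'-r}\sinh\tfrac{d(v_r,w_r)}2\quad(1\le r\le r'), \tag{6}$$
because $\sinh r'/\sinh r=e^{r'-r}\frac{1-e^{-2r'}}{1-e^{-2r}}$.

**Definition.** For $x\ne0$, $R=d(0,x)$, the *shadow* is $\mathrm{Sh}(x,a)=\{v\in S^{n-1}:d(v_R,x)\le a\}$.

For $R\ge1$, $0<a\le1$, the set $\{v_R:v\in\mathrm{Sh}(x,a)\}$ is a cap of the hyperbolic sphere of radius $R$ (which is $\sinh R$ times the unit sphere) of angular radius $\theta_a$ with $\sinh R\sin(\theta_a/2)=\sinh(a/2)$. As $\sin(\theta_a/2)\le\sinh\frac12/\sinh1<\frac12$, $\theta_a\sinh R$ is comparable to $a$, and the $(n-1)$-measure of this cap lies between $ca^{n-1}$ and $Ca^{n-1}$.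

**Proposition D.** There are $r_0\in(0,\frac13]$, $M\ge1$, $\eta\in(0,\frac12]$, $\tau\in(0,1]$ depending only on $n,K_1,\delta$ with the following property. Let $f\in\mathcal F$, $R=d(0,x)\ge1$, $D=d(o,\Phi_f(x))$. There are two points $x^{(1)},x^{(2)}$ with $d(0,x^{(i)})=R^*$, independent of $i$, where $R+1\le R^*\le R+M$, such that:

1. $\mathrm{Sh}(x^{(i)},r_0)\subset\mathrm{Sh}(x,r_0)$;
2. $d(v_{R^*},v'_{R^*})\ge r_0$ for $v\in\mathrm{Sh}(x^{(1)},r_0)$, $v'\in\mathrm{Sh}(x^{(2)},r_0)$;
3. $d(o,\Phi_f(x^{(i)}))\ge D+1$;
4. with $a^+$ the endpoint of the ray from $o$ through $\Phi_f(x)$ (a suitable point if $D=0$), $|f(x')-a^+|\le\frac8\eta e^{-D}$ whenever $v\in\mathrm{Sh}(x^{(i)},r_0)$, $R\le r\le R^*$ and $d(x',v_r)\le\tau$.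

*Proof.* We use a large parameter $G$ and put
$$r_0=G^{-2}\le\tfrac13,\qquad T=\log(1/r_0)+C_3=2\log G+C_3,\qquad M=T+c_*G,$$
with $C_3\ge0$ chosen in Step 2, depending only on $n,K_1,\delta$. Then $M\le CG$ for $G$ large. The reason for the choice: before escaping we first walk straight ahead by $T$, so that shadows become small compared with $r_0$; this costs $O(\log G)$ of the gain $G$. Avoiding poles costs $O(G)$ caps of size $r_0$, of total measure $O(G\cdot G^{-2(n-1)})$, which is small.

**Step 1: gain.** Let $x=u_R$, $\hat x=u_{R+T}$, $A=A_{\hat x}$, $\hat f=AfT_{\hat x}\in\mathcal F_0$. Let $\zeta$ be the direction of $T_{\hat x}^{-1}(0)$ from $0$, so $T_{\hat x}^{-1}(0)=\zeta_{R+T}$. Let $P$ be the endpoint of the ray from $o$ through $Ao$ (arbitrary if $Ao=o$). Take $y'$ from Lemma 11 for $\hat f,P,\zeta,G$, and put $y=T_{\hat x}y'$, $R^*=d(0,y)$. By (4) with $p_t=Ao$ and Lemma 11(b),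
$$d(Ao,\Phi_{\hat f}(y'))\ge d(Ao,o)+G-C,\qquad d(Ao,o)=d(o,A^{-1}o)=d(o,\Phi_f(\hat x)).$$
The point $A^{-1}\Phi_{\hat f}(y')=\mathrm{bar}(fT_{\hat x}T_{y'}p_i)$ is within $C$ of $\Phi_f(y)$, by Lemma 6 with the isometry $T_{\hat x}T_{y'}$, which sends $0$ to $y$. So by (2)
$$d(o,\Phi_f(y))\ge d(o,\Phi_f(\hat x))+G-C\ge D-CT-C+G.$$
Again by (2), any $x^*$ with $d(x^*,y)\le1$ satisfies $d(o,\Phi_f(x^*))\ge D+G-CT-C$. Since $T=2\log G+C_3$, this is $\ge D+1$ for $G$ large.

**Step 2: position, and the inclusion $\mathrm{Sh}(y,1)\subset\mathrm{Sh}(x,r_0)$.** Lemma 11(c) with $t=R+T$ gives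
$$R^*=d(y',\zeta_{R+T})\ge R+T+d(\hat x,y)-c_*. \tag{7}$$
Since $G-c_*\le b_P(\Phi_{\hat f}(y'))\le d(o,\Phi_{\hat f}(y'))\le C\,d(0,y')+C$, the distance $d(\hat x,y)=d(0,y')$ is large for $G$ large, so $R^*\ge R+T+1\ge R+1$. Also $R^*\le R+T+c_*G=R+M$.

By (7) the Gromov product $(0|y)_{\hat x}=\frac12(R+T+d(\hat x,y)-R^*)$ is $\le c_*/2$, so by (H3) $[0,y]$ contains a point within $C$ of $\hat x$. Let $w$ be the direction of $y$. That point is $w_\sigma$ with $|\sigma-(R+T)|\le C$, so $d(w_{R+T},\hat x)\le C_4$, where $C_4\ge1$ depends neither on $G$ nor on $C_3$. We may therefore put $C_3:=\log(2\sinh\frac{C_4+1}2)>0$.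

Let $v\in\mathrm{Sh}(y,1)$. By (5), $d(v_{R+T},w_{R+T})\le1$, so $d(v_{R+T},u_{R+T})\le C_4+1$, and (5) again gives
$$d(v_R,x)\le2\sinh\tfrac{d(v_R,u_R)}2\le2e^{-T}\sinh\tfrac{C_4+1}2=r_0 .$$
Thus $\mathrm{Sh}(y,1)\subset\mathrm{Sh}(x,r_0)$.

**Step 3: the poles seen from $x$ spoil few directions.** Let $W=\{v_r:v\in\mathrm{Sh}(y,1),\ R\le r\le R^*\}$. By (5), $W$ lies in the closed $1$-neighbourhood of the segment $\{w_r:R\le r\le R^*\}$, of length $\le M$, and $d(w_R,x)\le r_0\le1$. So $W$ is covered by at most $C_5G$ balls $B_h(c_i,\delta)$ with $d(c_i,x)\le C_6G$, and all its points are within $M+2$ of $x$.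

Let $g=A_xfT_x\in\mathcal F_0$ and let $N$ be the point of Lemma 7 for $A_x$. Choose $\omega=\omega(G)>0$ with $4e^M\sinh\omega\le r_0$, and $\eta=\frac12\min\{m(\omega,C_6G),1\}$. Put
$$Z_i=\{q\in W\cap B_h(c_i,\delta):|g(T_x^{-1}q)-N|<\eta\}.$$
Two points of $Z_i$ have $g\circ T_x^{-1}$-images at distance $<2\eta\le m(\omega,C_6G)$, so by Lemma 5 (with $c=T_x^{-1}c_i$) $Z_i$ has diameter $\le\omega$. Project to the sphere of radius $R^*$:
$$\tilde Z_i=\{v_{R^*}:v\in\mathrm{Sh}(y,1),\ v_r\in Z_i\text{ for some }r\in[R,R^*]\}.$$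
If $v_r,v'_{r'}\in Z_i$, $r\le r'$, then $r'-r\le\omega$ and $d(v_r,v'_r)\le2\omega$. Since $r\ge R\ge1$, (6) gives $d(v_{R^*},v'_{R^*})\le2\sinh\frac{d(v_{R^*},v'_{R^*})}2\le4e^M\sinh\omega\le r_0$. So the points of the sphere $\{d(0,\cdot)=R^*\}$ within $r_0$ of $\tilde Z_i$ lie in a cap of radius $2r_0$ and have measure $\le C(2r_0)^{n-1}$.

**Step 4: choice of the two points.** We have
$$C_5G\cdot C(2r_0)^{n-1}+C(3r_0)^{n-1}\le C\,G\,G^{-2(n-1)}\to0\quad(G\to\infty),$$
while $\{v_{R^*}:v\in\mathrm{Sh}(y,\frac12)\}$ has measure $\ge c$. So for $G$ large there are $v^{(1)},v^{(2)}\in\mathrm{Sh}(y,\frac12)$ such that the points $x^{(i)}=v^{(i)}_{R^*}$ have distance $>r_0$ from all $\tilde Z_k$, and $d(x^{(1)},x^{(2)})>3r_0$: choose the first outside the bad set, the second also outside a cap of radius $3r_0$ about the first. Fix $G$, depending only on $n,K_1,\delta$, so large that everything said so far holds.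

As $r_0\le\frac12$, $\mathrm{Sh}(x^{(i)},r_0)\subset\mathrm{Sh}(y,1)\subset\mathrm{Sh}(x,r_0)$, which is item 1. Item 2 holds since $3r_0-2r_0=r_0$. Item 3 is Step 1, as $d(x^{(i)},y)\le\frac12$.

**Step 5: item 4.** Let $v\in\mathrm{Sh}(x^{(i)},r_0)$. Then $v_{R^*}$ is within $r_0$ of $x^{(i)}$, so $v_{R^*}\notin\bigcup_k\tilde Z_k$, while $v_r\in W$ for $R\le r\le R^*$. Hence $|g(T_x^{-1}v_r)-N|\ge\eta$ for these $r$. The family $\mathcal F_0$ is compact, so equicontinuous on $\overline B_h(0,M+3)$. So there is $\tau=\tau(G)\in(0,1]$ such that $|g(T_x^{-1}x')-N|\ge\eta/2$ if $d(x',v_r)\le\tau$. Since $f(x')=A_x^{-1}g(T_x^{-1}x')$ and $A_x^{-1}o=\Phi_f(x)$, Lemma 7 with $\eta/2$ gives $|f(x')-a^+|\le\frac8\eta e^{-D}$. $\square$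

## 11. A Cantor set of radii: proof of Theorem B

Let $f\in\mathcal F$, $V$ and $P$ be given, and let $r_0,M,\eta,\tau$ be as in Proposition D.

**Step 1: normalization, so that the limits miss $P$.** Choose $x_0$ with $R_0=d(0,x_0)\ge1$ and $\mathrm{Sh}(x_0,r_0)\subset V$. Let $D_0>0$ satisfy $\frac{100}\eta e^{-D_0}<1$. Let $Q$ be the point at distance $D_0$ from $\Phi_f(x_0)$ on the ray from $\Phi_f(x_0)$ to $P$. Choose an isometry $\mathcal B$ of $H^{n+1}$ with $\mathcal BQ=o$, and replace $f$ by $\mathcal Bf$ and $P$ by $\mathcal BP$. The assertion is Möbius invariant up to the value of $C_v$, because $\mathcal B$ is bi-Lipschitz on $S^n$. Now $d(o,\Phi_f(x_0))=D_0$, and $\Phi_f(x_0),o,P$ lie in this order on a geodesic. So $P=-a_0^+$, where $a_0^+$ is the endpoint of the ray from $o$ through $\Phi_f(x_0)$.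

**Step 2: the tree.** Iterate Proposition D from $x_0$. We obtain a binary tree of points $x_\sigma$, $\sigma\in\{1,2\}^k$ at generation $k$, with
$$R_\sigma=d(0,x_\sigma)\in[R_0+k,\,R_0+Mk],\qquad D_\sigma=d(o,\Phi_f(x_\sigma))\ge D_0+k, \tag{8}$$
and nested compact caps $\mathrm{Sh}(x_\sigma,r_0)$, disjoint for different $\sigma$ of the same generation by item 2. Let
$$E=\bigcap_k\bigcup_{|\sigma|=k}\mathrm{Sh}(x_\sigma,r_0)\subset V.$$
Since $R_\sigma\to\infty$, the cap diameters tend to $0$. So every infinite branch determines exactly one point of $E$, and every point of $E$ lies in the caps of exactly one branch.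

**Step 3: limits.** Let $v\in E$ belong to the caps of the branch $x_0,x_1,\dots$, with radii $R_k$ and points $a_k^+$ from item 4. As $v\in\mathrm{Sh}(x_{k+1},r_0)$, item 4 and (8) give
$$|f(x')-a_k^+|\le\tfrac8\eta e^{-D_0-k}\qquad(d(x',v_r)\le\tau,\ R_k\le r\le R_{k+1}).$$
At $r=R_{k+1}$ both $a_k^+$ and $a_{k+1}^+$ are near $f(v_r)$, so $|a_k^+-a_{k+1}^+|\le\frac{16}\eta e^{-D_0-k}$. Summing the geometric series, with ratio $e^{-1}$ and $16/(1-e^{-1})<32$, we get $a_k^+\to b_v$ with $|b_v-a_k^+|\le\frac{32}\eta e^{-D_0-k}$, and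
$$|f(x')-b_v|\le\tfrac{40}\eta e^{-D_0-k}\qquad(d(x',v_r)\le\tau,\ R_k\le r\le R_{k+1}). \tag{9}$$
Put $\beta=1/M$. As $r\le R_{k+1}\le R_0+M(k+1)$, we have $e^{-k}\le e^{1+\beta R_0}e^{-\beta r}$. By (H1), $1-|x'|\ge e^{-d(0,x')}\ge e^{-r-\tau}$. So the right side of (9) is $\le C_v(1-|x'|)^\beta$. If $r<R_0$, then $1-|x'|\ge e^{-R_0-\tau}$ and the estimate holds after enlarging $C_v$. Every $x'$ with $d(x',[0,v))\le\tau$ is within $\tau$ of some $v_r$, so (1) is proved. Finally $|b_v-a_0^+|\le\frac{32}\eta e^{-D_0}<1<2=|P-a_0^+|$, so $b_v\ne P$.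

**Step 4: dimension.** Let $v,v'$ lie in the caps of the two children of a generation-$k$ node, at angle $\theta$. By item 2, (H6) and (8),
$$\sinh\tfrac{r_0}2\le\sinh R^*\sin\tfrac\theta2\le\tfrac\theta4e^{R^*},\qquad\text{so}\qquad\theta\ge2r_0e^{-R_0-M(k+1)}.$$
Let $\mu$ be the image on $E$ of the fair coin-tossing measure on branches; each generation-$k$ cap has mass $2^{-k}$. Two points of $E$ in different generation-$k$ caps separate at some generation $\le k$, so their angle is at least $2r_0e^{-R_0-Mk}$. Thus a set $U$ of smaller angular diameter meets $E$ in at most one generation-$k$ cap, and $\mu(U)\le2^{-k}$. Put $\lambda=\log2/M$. If $k$ is the largest index with $\mathrm{diam}(U)<2r_0e^{-R_0-Mk}$, then $\mathrm{diam}(U)\ge2r_0e^{-R_0-M(k+1)}$ and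
$$\mu(U)\le2\cdot2^{-(k+1)}=2\big(e^{-M(k+1)}\big)^\lambda\le2\Big(\frac{e^{R_0}}{2r_0}\Big)^\lambda\mathrm{diam}(U)^\lambda .$$
If no $k\ge0$ is admissible, then $\mathrm{diam}(U)\ge2r_0e^{-R_0}$, and the same bound follows from $\mu(U)\le1$. If $\mathrm{diam}(U)=0$, all $k$ are admissible and $\mu(U)=0$. So $\mu(U)\le C'\mathrm{diam}(U)^\lambda$ with $C'$ independent of $U$, and $\dim_{\mathcal H}E\ge\lambda$ by the mass distribution principle. The numbers $\beta=1/M$, $\tau$ and $\lambda=\log2/M$ depend only on $n,K_1,\delta$. $\square$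

## 12. From Theorem B to Theorem A

*Proof of Theorem A.* Let $n\ge3$ and let $f:B\to\overline{\mathbb R}^n$ be a $K$-quasimeromorphic local homeomorphism. It is locally $K_1$-qc with $K_1=K^{n-1}$, so by Proposition C $f\in\mathcal F(n,K_1,\delta)$ with $\delta=\delta(n,K_1)>0$. By Theorem B every nonempty open $V\subset S^{n-1}$ contains points $v$ with $\lim_{t\to1}f(tv)=b_v\in\overline{\mathbb R}^n$. Hence radial limits exist, on a dense subset of $S^{n-1}$. $\square$
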